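
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Singular measures as projections of purely unrectifiable Hausdorff measures}

\begin{abstract}
Let $n\ge 2$. We prove that a locally finite Borel measure $\mu$ on $\mathbb R^n$ that is singular
with respect to Lebesgue measure is the vertical projection of $\mathcal H^n|_A$ for some purely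
$n$-unrectifiable Borel set $A\subset\mathbb R^{n+1}$ if and only if $\mu$ vanishes on every
$(n-1)$-rectifiable Borel set. Where $\mu$ has positive upper $(n-1)$-density, $A$ is cut
from cylinders. Where this density vanishes, $A$ is cut from sets whose fibers are Cantor sets; they are built so that
$\mathcal H^n$ has lower density zero on them, which forces pure unrectifiability. Together with the known
absolutely continuous case this describes all $\sigma$-finite measures that are projections of
$\mathcal H^n|_A$, with and without the requirement of pure unrectifiability.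
\end{abstract}

\section{The question and the answer}

Let $n\ge2$, write points of $\mathbb R^{n+1}$ as $(x,t)$ with $x\in\mathbb R^n$, $t\in\mathbb R$, and let
$\pi(x,t)=x$. The Hausdorff measure $\mathcal H^k$ is not normalized: it is built from sums
$\sum_j(\mathrm{diam}\,S_j)^k$, so in $\mathbb R^n$ a ball has $\mathcal H^n(B(x,r))=(2r)^n$ and
$\mathcal H^n$ is a constant multiple of Lebesgue measure. We say that a Borel set
$A\subset\mathbb R^{n+1}$ \emph{represents} a Borel measure $\mu$ on $\mathbb R^n$ if
\begin{equation}\label{rep}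
\mu(B)=\mathcal H^n\bigl(A\cap(B\times\mathbb R)\bigr)\qquad\text{for all Borel }B\subset\mathbb R^n ,
\end{equation}
that is, if $\mu$ is the projection $\pi_*(\mathcal H^n|_A)$. Thus $\mu(B)$ is the area of the part of $A$ that one sees,
with multiplicity and without foreshortening, when looking down at $B$. Which measures are represented?

A set $F\subset\mathbb R^d$ is \emph{$m$-rectifiable} if there are countably many Lipschitz maps
$f_i:\mathbb R^m\to\mathbb R^d$ with $\mathcal H^m(F\setminus\bigcup_if_i(\mathbb R^m))=0$. A set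
$A\subset\mathbb R^{n+1}$ is \emph{purely $n$-unrectifiable} if $\mathcal H^n(A\cap F)=0$ for every
$n$-rectifiable $F$. A measure $\mu$ on $\mathbb R^n$ is \emph{purely $(n-1)$-unrectifiable} if $\mu(B)=0$
for every $(n-1)$-rectifiable Borel set $B\subset\mathbb R^n$.

Two simple sets show what to expect. If $A$ is a Lipschitz graph over a Borel set $D$, then $\mu$ is
absolutely continuous and, as $\pi$ is $1$-Lipschitz, its density with respect to $\mathcal H^n$ is at
least $1$ almost everywhere on $D$. If $A$ is the rectangle $[0,1]\times\{0\}\times[0,1]$ in $\mathbb R^3$, then $\mu$ is a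
multiple of length on a segment in $\mathbb R^2$: standing $A$ upright produces singular measures. Both
sets are rectifiable. What changes if $A$ must be purely $n$-unrectifiable? For absolutely continuous
measures, nothing is lost, by the following known result, quoted in the form in which it accompanies the
question \cite{P}.

\begin{theorem}[absolutely continuous case]\label{ac}
For every absolutely continuous locally finite measure $\mu$ on $\mathbb R^n$ with
$\lim_{r\downarrow0}\mu(B(x,r))/(2r)^n\ge1$ for $\mu$-almost all $x$, there is a purely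
$n$-unrectifiable Borel set $A\subset\mathbb R^{n+1}$ that represents $\mu$.
\end{theorem}

For singular measures there is a cost. If $B$ is $(n-1)$-rectifiable, then $B\times\mathbb R$ is
$n$-rectifiable, so a purely unrectifiable $A$ has no mass above $B$ and $\mu(B)=0$. It was
conjectured in \cite{P} that this is the only cost. We prove the conjecture.

\begin{theorem}\label{main}
Let $n\ge2$ and let $\mu$ be a locally finite Borel measure on $\mathbb R^n$, singular with respect to
Lebesgue measure. There is a purely $n$-unrectifiable Borel set $A\subset\mathbb R^{n+1}$ that represents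
$\mu$ if and only if $\mu(B)=0$ for every $(n-1)$-rectifiable Borel set $B\subset\mathbb R^n$.
\end{theorem}

With Theorem~\ref{ac} this gives a complete classification.

\begin{theorem}\label{class}
Let $n\ge2$, let $\mu$ be a $\sigma$-finite Borel measure on $\mathbb R^n$ with Lebesgue decomposition
$\mu=\mu_a+\mu_s$, and let $f=d\mu_a/d\mathcal H^n$.
\begin{enumerate}
\item[(1)] Some Borel set $A\subset\mathbb R^{n+1}$ represents $\mu$ if and only if
$\mu_s\ll\mathcal H^{n-1}$ and $f\ge1$ $\mu_a$-a.e.
\item[(2)] Some purely $n$-unrectifiable Borel set $A\subset\mathbb R^{n+1}$ represents $\mu$ if and only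
if $\mu_s$ is purely $(n-1)$-unrectifiable and $f\ge1$ $\mu_a$-a.e.
\end{enumerate}
\end{theorem}

The ``if'' parts of Theorem~\ref{class} use Theorem~\ref{ac}, for $\mu_a$ only. Theorem~\ref{main} does
not use it.

\medskip
\noindent\textbf{The shape of the proof.}
Sufficiency is a local problem (Section~\ref{sec:red}), and the exact mass on each fiber need not be
right at first: if a set $A\subset\mathbb R^n\times[0,1]$ has non-atomic fibers of roughly the right mass, stacking vertical
translates of it and cutting the last one makes the mass exact (Section~\ref{sec:adj}). So we need, over a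
set of positive $\mu$-measure, a purely unrectifiable $A$ on which $\mathcal H^n$ is comparable to a
measure $\nu$ that projects to $\mu$. For this it is enough to bound
$\limsup_{r\downarrow 0}\nu(B(z,r))/r^n$ on $A$, uniformly, from above and away from $0$.

Everything depends on the upper density $\Theta^*(x)=\limsup_{r\downarrow0}\mu(B(x,r))/r^{n-1}$. Where
$0<\Theta^*<\infty$, the measure $\mu$ is like $\mathcal H^{n-1}$, the base set is purely
unrectifiable by hypothesis, and a cylinder over it works (Section~\ref{sec:cyl}). Where $\Theta^*=0$ a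
cylinder is far too big, and the fiber over $x$ must be a Cantor set whose thinness compensates, scale by scale, for
the thickness of $\mu$ near $x$. Section~\ref{sec:model} carries this out by
hand for one explicit measure. It also shows how to make $A$ purely unrectifiable: by letting
the fiber remain spread out for a while after $\mu$ has become thin, one gets scales at which
$\nu(B(z,r))/r^n$ is as small as one likes. Sections~\ref{sec:sel}--\ref{sec:dens} do the same for an
arbitrary measure, whose behavior may vary without pattern from point to point and from scale to scale.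

\section{Preliminaries}\label{sec:pre}

In this section $n\ge1$; the value $n=1$ is needed only for the model in Section~\ref{sec:model}. Balls
are closed, $|\cdot|$ is Lebesgue measure and $e=(0,\dots,0,1)\in\mathbb R^{n+1}$. Every $m$-rectifiable
set lies in a Borel $m$-rectifiable set: the $\sigma$-compact set $\bigcup_if_i(\mathbb R^m)$ together
with a Borel $\mathcal H^m$-null set. \emph{Dyadic cubes} are the half-open cubes
$\prod_i[a_i2^{-k},(a_i+1)2^{-k})$ with $a_i\in\mathbb Z$ and $k\ge0$; $\ell(Q)\le1$ is the side of $Q$.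
Two dyadic cubes are disjoint or nested.

\medskip
\noindent\textbf{Counting rule.} \emph{A closed interval $J$ of length $s>0$ meets at most $s/p+2$ of any family of closed
intervals of length $p>0$ with pairwise disjoint interiors}: all of those that meet $J$, except the leftmost and
the rightmost, are contained in $J$. This number is at most $3$ if $p\ge s$ and at most $3s/p$ if $p\le s$.

\medskip
\noindent\textbf{Measurability of densities.} Let $\nu$ be a Radon measure and $m,\delta>0$. The function
$z\mapsto\nu(B(z,r))$ is upper semicontinuous. The supremum $\sup_{0<r<\delta}\nu(B(z,r))/r^m$ is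
unchanged if $r$ runs through the rationals only, because for rational $r'\downarrow r$ we have
$\nu(B(z,r'))/r'^m\ge\nu(B(z,r))/r'^m\to\nu(B(z,r))/r^m$. So these suprema, and
$\limsup_{r\downarrow0}\nu(B(z,r))/r^m$, are Borel functions of $z$.

\begin{fact}[{\cite[Thm.~6.9]{M}}]\label{F1}
Let $\nu$ be a Radon measure on $\mathbb R^d$, $S$ a Borel set, $m>0$, and
$\Theta(z)=\limsup_{r\downarrow0}\nu(B(z,r))/r^m$. There is $C=C(m)$ such that
\[
\begin{aligned}
\Theta\le b<\infty\ \text{on }S\ (b>0)&\ \Longrightarrow\ \nu(S)\le C\,b\,\mathcal H^m(S),\\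
\Theta\ge a>0\ \text{on }S&\ \Longrightarrow\ \mathcal H^m(S)\le C\,a^{-1}\nu(S).
\end{aligned}
\]
\end{fact}

\begin{fact}[Lebesgue--Besicovitch]\label{F3}
If $\mu$ is a Radon measure on $\mathbb R^n$ and $G$ is Borel, then $\mu(G\cap B(x,r))/\mu(B(x,r))\to1$ as $r\downarrow0$ for
$\mu$-a.e.\ $x\in G$.
\end{fact}

\begin{fact}[{\cite[Thm.~15.21]{M}, \cite[3.2.29]{F}}]\label{F2}
An $n$-rectifiable set in $\mathbb R^{n+1}$ is covered, up to an $\mathcal H^n$-null set, by countably
many embedded $C^1$ hypersurfaces.
\end{fact}

By the implicit function theorem and Lindel\"of's theorem, the hypersurfaces may be replaced by countably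
many \emph{patches}
\[
\Gamma=\{z\in\mathbb R^{n+1}:\ z_j=\psi(\hat z_j),\ \hat z_j\in U\},
\]
where $\hat z_j\in\mathbb R^n$ is $z$ with the $j$-th coordinate omitted, $U\subset\mathbb R^n$ is an open
ball, and $\psi$ is $C^1$ and Lipschitz on $U$. Hence \emph{a Borel set $A$ with $\mathcal H^n(A\cap\Gamma)=0$
for all patches $\Gamma$ is purely $n$-unrectifiable.} This yields a convenient sufficient condition.

\begin{lemma}\label{F4}
If $A\subset\mathbb R^{n+1}$ is Borel and $\liminf_{r\downarrow0}\mathcal H^n(A\cap B(z,r))/r^n=0$ for all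
$z\in A$, then $A$ is purely $n$-unrectifiable.
\end{lemma}

\begin{proof}
Otherwise $\mathcal H^n(A\cap\Gamma)>0$ for some patch $\Gamma$; let $L$ be the Lipschitz constant of
$\psi$. The set $T\subset U$ of parameters whose graph point lies in $A$ is Borel, and $|T|>0$ because the
graph map is Lipschitz. Let $u\in T$ be a density point of $T$ and $z\in A\cap\Gamma$ the graph point over
$u$. Graph points over $B(u,r/(1+L))\cap U$ lie in $B(z,r)$, since $\sqrt{1+L^2}\le1+L$. The
coordinate projection $z\mapsto\hat z_j$ is $1$-Lipschitz, so for small $r$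
\[
\mathcal H^n(A\cap B(z,r))\ge\mathcal H^n\bigl(T\cap B(u,r/(1+L))\bigr)\ge c\,r^n
\]
with $c>0$, a contradiction.
\end{proof}

\section{Necessity, and reduction to a local problem}\label{sec:red}

\begin{proposition}\label{nec}
Let $\mu$ be a Borel measure on $\mathbb R^n$, $n\ge 2$, represented by a Borel set $A\subset\mathbb R^{n+1}$, and
let $B\subset\mathbb R^n$ be Borel.
\begin{enumerate}
\item[(a)] If $\mathcal H^{n-1}(B)=0$, then $\mu(B)=0$.
\item[(b)] If $A$ is purely $n$-unrectifiable and $B$ is $(n-1)$-rectifiable, then $\mu(B)=0$.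
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We show $\mathcal H^n(N\times\mathbb R)=0$ whenever $\mathcal H^{n-1}(N)=0$. Given $\eta\in(0,1)$,
cover $N$ by sets $S_j$ of diameters at most $d_j\in(0,\eta)$ with $\sum_jd_j^{n-1}<\eta$. For $k\in\mathbb Z$, the set
$S_j\times[k,k+1]$ is covered by $\lceil1/d_j\rceil\le2/d_j$ products of $S_j$ with an interval of length
$d_j$, and each of these has diameter at most $2d_j$. So $N\times[k,k+1]$ is covered by sets of diameter
less than $2\eta$ with
\[
\sum(\mathrm{diam})^n\le\sum_j\frac2{d_j}(2d_j)^n=2^{n+1}\sum_jd_j^{n-1}\le2^{n+1}\eta .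
\]
Let $\eta\to0$ and take the union over $k$. With $N=B$ this gives $\mu(B)=\mathcal H^n(A\cap(B\times\mathbb R))=0$.

(b) Let $B\subset N\cup\bigcup_if_i(\mathbb R^{n-1})$ with $\mathcal H^{n-1}(N)=0$ and $f_i$ Lipschitz.
The set $f_i(\mathbb R^{n-1})\times\mathbb R$ is the image of $\mathbb R^n$ under the Lipschitz map
$(y,t)\mapsto(f_i(y),t)$, and $\mathcal H^n(N\times\mathbb R)=0$ by the proof of (a). So $B\times\mathbb R$ is
$n$-rectifiable and $\mu(B)=\mathcal H^n(A\cap(B\times\mathbb R))=0$.
\end{proof}

This proves necessity in Theorem~\ref{main}. \emph{From now on, up to the end of Section~\ref{sec:dens}, $n\ge2$ and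
$\mu$ is locally finite, singular and vanishes on $(n-1)$-rectifiable Borel sets} (except in Lemma~\ref{adj}, which is stated for general $\mu$, and in the model of Section~\ref{sec:model}). In particular
$\mu\ll\mathcal H^{n-1}$, since $\mathcal H^{n-1}$-null sets are $(n-1)$-rectifiable.

\begin{proposition}[local claim]\label{local}
Every Borel set $G$ with $\mu(G)>0$ contains a Borel set $G'$ with $\mu(G')>0$ such that $\mu|_{G'}$ is
represented by a purely $n$-unrectifiable Borel set $A'\subset G'\times\mathbb R$.
\end{proposition}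

\begin{proof}[Proof that the local claim implies sufficiency in Theorem~\ref{main}]
Let $\mathcal D$ be the class of Borel sets $D$ such that $\mu|_D$ is represented by a purely
$n$-unrectifiable Borel set $A\subset D\times\mathbb R$. If $D\in\mathcal D$ and $S\subset D$ is Borel, then
$A\cap(S\times\mathbb R)$ shows $S\in\mathcal D$. Countable unions of purely $n$-unrectifiable sets are
purely $n$-unrectifiable, so $\mathcal D$ is closed under countable disjoint unions, hence under all countable
unions. Let $\hat\mu$ be a finite measure with the same null sets as $\mu$. Choose $D_j\in\mathcal D$ with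
$\hat\mu(D_j)\to\sup_{\mathcal D}\hat\mu$; then $D=\bigcup_jD_j\in\mathcal D$ attains the supremum. If
$\mu(\mathbb R^n\setminus D)>0$, the local claim with $G=\mathbb R^n\setminus D$ gives
$D\cup G'\in\mathcal D$ with larger $\hat\mu$-measure, a contradiction. So $\mu(\mathbb R^n\setminus D)=0$ and
$\mu=\mu|_D$ is represented.
\end{proof}

\section{Adjusting the mass of the fibers}\label{sec:adj}

It is enough to represent $\mu$ up to a bounded factor, provided the fibers are non-atomic. The idea is to stack
copies of $A$ above one another; over $x$ each copy contributes a mass $T(x)$ bounded below, and the copy in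
which the total passes $1$ is cut at the right height. Non-atomic fibers can be cut at any prescribed mass.

\begin{lemma}\label{adj}
Let $n\ge1$, let $\mu$ be a Borel measure on $\mathbb R^n$ and $G'$ a Borel set with $\mu(G')<\infty$. Let $(q_x)_{x\in G'}$ be
non-atomic probability measures on $[0,1]$ such that $x\mapsto q_x(S_x)$ is Borel for every Borel
$S\subset\mathbb R^{n+1}$, where $S_x=\{t:(x,t)\in S\}$, and put $\nu(S)=\int_{G'}q_x(S_x)\,d\mu(x)$. Let
$A\subset G'\times[0,1]$ be a Borel set with $\nu(\mathbb R^{n+1}\setminus A)=0$ and, for some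
$\Lambda\ge1$,
\[
\Lambda^{-1}\nu(S)\le\mathcal H^n(S)\le\Lambda\,\nu(S)\qquad\text{for all Borel }S\subset A .
\]
Then $\mu|_{G'}$ is represented by a Borel set $A'\subset G'\times\mathbb R$ that is contained in finitely
many vertical translates of $A$.
\end{lemma}

\begin{proof}
Both $\nu$ and $\mathcal H^n|_A$ are finite, so by the Radon--Nikodym theorem $\mathcal H^n|_A=\theta\nu$
with a Borel function $\theta:G'\times[0,1]\to[\Lambda^{-1},\Lambda]$. Put
\[
\Phi(x,u)=\int_{[0,u]}\theta(x,t)\,dq_x(t),\qquad T(x)=\Phi(x,1)\in[\Lambda^{-1},\Lambda].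
\]
For fixed $u$ the function $\Phi$ is Borel in $x$. For fixed $x$ it is nondecreasing and continuous in $u$ with $\Phi(x,0)=0$, because
$q_x$ is non-atomic. Hence $\Phi$ is jointly Borel. Let $N=\lceil\Lambda\rceil$ and
\[
A_i=\{(x,t)\in A:\ iT(x)+\Phi(x,t)\le1\}\quad(0\le i\le N),\qquad A'=\bigcup_{i=0}^N(A_i+2ie).
\]
The translates are disjoint because $A$ has heights in $[0,1]$. Since $q_x(A_x)=1$ for $\mu$-a.e.\
$x\in G'$, for Borel $B$ we get
\[
\mathcal H^n(A'\cap(B\times\mathbb R))=\int_{B\cap G'}\sum_{i=0}^N\kappa_i\,d\mu,\qquad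
\kappa_i(x)=\int_{\{t\in[0,1]:\,\Phi(x,t)\le1-iT(x)\}}\theta(x,t)\,dq_x(t).
\]
By continuity and monotonicity of $\Phi(x,\cdot)$, the last integral is $1-iT$ if $0\le1-iT\le T$, it is
$T$ if $1-iT\ge T$, and it is $0$ if $1-iT<0$. In all three cases
$\kappa_i=\min(1,(i+1)T)-\min(1,iT)$. The sum telescopes to $\min(1,(N+1)T)=1$, as $T\ge\Lambda^{-1}$.
\end{proof}

If $A$ is purely $n$-unrectifiable, so is $A'$.

\section{Positive upper density: cylinders}\label{sec:cyl}

Let $G$ be as in the local claim. We may assume that $G$ is bounded. Let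
\[
\Theta^*(x)=\limsup_{r\downarrow0}\frac{\mu(B(x,r))}{r^{n-1}} .
\]
By Fact~\ref{F1} with $a\to\infty$, bounded parts of $\{\Theta^*=\infty\}$ are $\mathcal H^{n-1}$-null. As
$\mu\ll\mathcal H^{n-1}$, we get $\Theta^*<\infty$ $\mu$-a.e. There are two cases:
\[
\textbf{Case I: }\ \mu(G\cap\{\Theta^*>0\})>0,\qquad\qquad
\textbf{Case II: }\ \Theta^*=0\ \ \mu\text{-a.e. on }G .
\]

\begin{proof}[Proof of Proposition~\ref{local} in Case I]
Choose $0<\alpha<\beta<\infty$ and a Borel set $G_1\subset G$ with $\mu(G_1)>0$ and
$\alpha\le\Theta^*\le\beta$ on $G_1$. Let $G'\subset G_1$ be a Borel set of full $\mu|_{G_1}$-measure at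
whose points the conclusion of Fact~\ref{F3} holds for $G_1$. Since $\mu(G_1\setminus G')=0$,
\begin{equation}\label{ab}
\alpha\le\limsup_{r\downarrow0}\frac{\mu(G'\cap B(x,r))}{r^{n-1}}\le\beta\qquad(x\in G').
\end{equation}

\emph{The base.} We have $\mathcal H^{n-1}(G')\le C\alpha^{-1}\mu(G')<\infty$ by Fact~\ref{F1}, so $|G'|=0$. If $f:\mathbb R^{n-1}\to\mathbb R^n$ is
Lipschitz and $F=f(\mathbb R^{n-1})$, then $\mu(G'\cap F)=0$ by the hypothesis on $\mu$, and
$\mathcal H^{n-1}(G'\cap F)\le C\alpha^{-1}\mu(G'\cap F)=0$. Thus $G'$ is purely $(n-1)$-unrectifiable as a set: it meets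
every Lipschitz image of $\mathbb R^{n-1}$ in an $\mathcal H^{n-1}$-null set.

\emph{The cylinder $A=G'\times[0,1]$ is purely $n$-unrectifiable.} Let $\Gamma$ be a patch
$z_j=\psi(\hat z_j)$, $\hat z_j\in U$.

If $j=n+1$, then $A\cap\Gamma\subset\{(x,\psi(x)):x\in G'\cap U\}$ is $\mathcal H^n$-null, because $|G'|=0$
and $\psi$ is Lipschitz.

If $j\le n$, permute the first $n$ coordinates so that $j=n$. Then
$\Gamma=\{(y,\psi(y,t),t):(y,t)\in U\}$ with $y\in\mathbb R^{n-1}$. For fixed $t$ the set
$\{(y,\psi(y,t)):(y,t)\in U\}$ lies in a Lipschitz image of $\mathbb R^{n-1}$, because $\psi(\cdot,t)$ extends to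
a Lipschitz function on $\mathbb R^{n-1}$. It therefore meets $G'$ in an $\mathcal H^{n-1}$-null set, and
projecting to $y$ we see that $\{y:(y,t)\in U,\ (y,\psi(y,t))\in G'\}$ is Lebesgue null. By Fubini's
theorem the Borel set $\{(y,t)\in U:(y,\psi(y,t))\in G'\}$ is null in $\mathbb R^n$. The graph map is Lipschitz, so
$\mathcal H^n(A\cap\Gamma)=0$.

\emph{The measure.} Let $q$ be Lebesgue measure on $[0,1]$, and take $q_x=q$ for all $x$, so that $\nu=\mu|_{G'}\times q$. For
$z=(x,t)\in A$ and $0<r\le1$,
\[
\nu(B(z,r))\le2r\,\mu(G'\cap B(x,r)),\qquad\nu(B(z,2r))\ge r\,\mu(G'\cap B(x,r));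
\]
for the second bound note that $B(z,2r)\supset B(x,r)\times[t-r,t+r]$ and $|[t-r,t+r]\cap[0,1]|\ge r$. By
\eqref{ab}, $2^{-n}\alpha\le\limsup_{r\downarrow0}\nu(B(z,r))/r^n\le2\beta$ on $A$. Fact~\ref{F1} gives the
comparability required in Lemma~\ref{adj}, and the set $A'$ from that lemma proves the claim.
\end{proof}

\section{Zero upper density: a model}\label{sec:model}

In Case II a cylinder over a set of positive $\mu$-measure on which $\Theta^*=0$ has infinite $\mathcal H^n$-measure:
$\mu\times\mathcal L^1$ has upper $n$-density zero on it, and Fact~\ref{F1} applies with $b\to0$. We explain what to do instead in the smallest example, which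
lives one dimension lower. For $n=1$, zero upper $(n-1)$-density just means absence of atoms; Section~\ref{sec:pre} and
Lemma~\ref{adj} apply for $n=1$.

\medskip
\noindent\textbf{The measure.} Let $C'\subset[0,1]$ be the set of all sums $\sum_{i\ge1}\xi_i4^{-i}$ with digits $\xi_i\in\{0,2\}$.
At level $i$ it is covered by $2^i$ closed intervals of length $4^{-i}$, whose mutual distances are at
least $4^{-i}$. Let $\sigma$ be the measure on $C'$ giving mass $2^{-i}$ to each of them. An interval of length
$s=4^{-i}$ meets at most two of them, so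
\begin{equation}\label{modsig}
\sigma(Q')\le2s^{1/2}\qquad\text{for every interval $Q'$ of length }s=4^{-i}.
\end{equation}

\noindent\textbf{The fiber.} We look for a set $A=C'\times C$ and a measure $\nu=\sigma\times q$ with $q$ carried by
$C$, such that $\nu$ is comparable to $\mathcal H^1$ on $A$ and has lower $1$-density zero. Choose integers
$a_k\ge1$ with $a_k\to\infty$ and put
\[
\ell_0=1,\qquad g_k=4^{-a_k}\ell_{k-1},\qquad\ell_k=4^{-a_k}g_k,\qquad\text{so}\quad g_k^2=\ell_{k-1}\ell_k .
\]
Start from $[0,1]$. At step $k$ divide each interval of length $\ell_{k-1}$ into cells of length $g_k$, and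
in each cell keep the closed initial interval of length $\ell_k$. After $k$ steps there are
$N_k=4^{a_1+\dots+a_k}=\ell_k^{-1/2}$ intervals; $C$ is the limit set and $q$ gives mass
$1/N_k=\ell_k^{1/2}$ to each of them. In particular $q$ is non-atomic, and a cell of step $k$ has the same mass
$\ell_k^{1/2}=g_k\ell_{k-1}^{-1/2}$ as the interval kept in it.

\medskip
\noindent\textbf{The estimate.} Let $Q',J$ be closed intervals of length $s=4^{-i}$, $i\ge0$. By the counting rule $J$
meets at most $3s/g_k$ cells of step $k$ if $g_k\le s\le\ell_{k-1}$, and at most $3$ if $\ell_k\le s\le g_k$. With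
\eqref{modsig},
\begin{equation}\label{V}
\frac{\nu(Q'\times J)}s\le
\begin{cases}
6\,(s/\ell_{k-1})^{1/2},& g_k\le s\le\ell_{k-1},\\[2pt]
6\,(\ell_k/s)^{1/2},&\ell_k\le s\le g_k .
\end{cases}
\end{equation}
As $s$ decreases from $\ell_{k-1}$ to $\ell_k$, the bound goes from $6$ down to
$6\cdot2^{-a_k}$ at $s=g_k$ and back up to $6$. On the way down the fiber still looks like an
interval while $\sigma$ is already thin. On the way up each fiber interval is isolated and waits for $\sigma$ to
catch up. At $s=\ell_k$ the two balance: if $Q'$ is a level interval of $C'$ of length $\ell_k$ and $I$ is an interval of $C$ of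
step $k$, then $\nu(Q'\times I)=\ell_k^{1/2}\ell_k^{1/2}=\ell_k$.

For $0<r\le1$ take $s=4^{-i}$ with $r\le s<4r$. A ball $B(z,r)$ is covered by four products $Q'\times J$, so
$\nu(B(z,r))\le96\,r$, and $\nu(B(z,g_k))\le24\cdot2^{-a_k}g_k$. Each $z\in A$ lies in a
product $Q'\times I$ with $\nu(Q'\times I)=\ell_k$, for every $k$. By Fact~\ref{F1} the measures $\nu$ and $\mathcal H^1$ are
comparable on $A$. So $\mathcal H^1(A\cap B(z,g_k))/g_k\to0$ on $A$, Lemma~\ref{F4} shows that $A$ is purely
$1$-unrectifiable, and Lemma~\ref{adj} turns $A$ into a purely $1$-unrectifiable set that represents $\sigma$.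

\medskip
\noindent\textbf{What a general measure lacks.} In Case II only
$\mu(B(x,r))/r^{n-1}\to0$ is known, and four things change.
\begin{itemize}
\item Balance between $\sigma$ and the fiber is reached at scales that vary with $x$. So the fiber depends
on $x$: a piece $E$ of the measure, sitting in a cube of side $\ell_E$, is split into \emph{children}
$E'$ of very different sides, each with its own number of fiber intervals.
\item These numbers are prescribed by the balance but must be integers. The rounding errors have to be so small that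
their product over infinitely many steps stays bounded. This needs children that carry much more mass than Lebesgue
measure would, and here singularity of $\mu$ enters.
\item On the way down $\sigma$ must not concentrate inside a child more than it does at the scale of the
child. Children are therefore selected in order of decreasing density.
\item The cubes of different children of $E$ may be nested, at many scales. A small box may then meet
fiber intervals of many children at once, and their masses could pile up. We keep children of nearby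
sizes apart by giving them different vertical \emph{slots}, and control the rest by a packing condition.
\end{itemize}

\section{Selecting the children}\label{sec:sel}

We are in Case II, with $G$ bounded. Since $\mu$ is singular we may shrink $G$ so that $|G|=0$, $\mu(G)>0$ and
$G\subset Q_0$ for a dyadic cube $Q_0$ of side $1$. The Borel functions
$\sup_{0<r<1/j}\mu(B(x,r))/r^{n-1}$ tend to $0$ $\mu$-a.e.\ on $G$ as $j\to\infty$. By Egorov's theorem
there is a Borel set $K\subset G$ with $\mu(K)>0$ on which $\mu(B(x,r))/r^{n-1}\to0$ uniformly. Put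
\[
\sigma=\mu|_K,\qquad d(E,Q)=\frac{\sigma(E\cap Q)}{\ell(Q)^{n-1}}
\]
for Borel $E\subset K$ and dyadic $Q$. A dyadic cube $Q$ that meets $K$ at $x$ lies in
$B(x,\sqrt n\,\ell(Q))$, so
\begin{equation}\label{small}
\sup\{d(K,Q):\ \ell(Q)\le r\}\to0\qquad(r\downarrow0).
\end{equation}
As $K$ is bounded, for each $c>0$ only finitely many dyadic cubes have $d(K,Q)\ge c$.

In the following lemma, (S1) will make rounding harmless, (S2) forbids concentration inside a child, (S3)
says that little mass is lost, and (S4), (S5) limit the overlap of the cubes.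

\begin{lemma}[selection]\label{sel}
Let $E\subset K$ be Borel with $\sigma(E)>0$, let $0<g\le1$ be a power of $2$, $M,\delta>0$ and
$h\in\mathbb N$. There are finitely many distinct dyadic cubes $Q_i$ of sides $\ell_i\le g$ and
disjoint Borel sets $E_i\subset E\cap Q_i$ such that, with $d_i=\sigma(E_i)/\ell_i^{n-1}$:
\begin{enumerate}
\item[(S1)] $\sigma(E_i)\ge M\ell_i^n$;
\item[(S2)] $\sigma(E_i\cap Q')\le d_i\,\ell(Q')^{n-1}$ for all dyadic $Q'\subset Q_i$;
\item[(S3)] $\sigma(E\setminus\bigcup_iE_i)\le(2^{1-h}+\delta)\,\sigma(E)$;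
\item[(S4)] for each $i$, $\ \sum\{\ell_j^n:\ Q_j\subsetneq Q_i,\ \ell_j\le2^{-h}\ell_i\}\le\ell_i^n$;
\item[(S5)] for each dyadic cube $Q'$ there is at most one $i$ with $Q'\subset Q_i$ and
$E_i\cap Q'\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Greedy selection.} Let $R_0=E$. Given $R_{j-1}$, let $\mathcal G_j$ be the set of dyadic cubes $Q'$
with $\ell(Q')\le g$ and $\sigma(R_{j-1}\cap Q')\ge M\ell(Q')^n$. If $\mathcal G_j=\emptyset$, stop.
Otherwise let $Q_j\in\mathcal G_j$ maximize $d(R_{j-1},\cdot)$ on $\mathcal G_j$. A maximizer exists, because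
the values are positive and only finitely many cubes have $d(K,\cdot)$ above a given positive number. Set
\[
E_j=R_{j-1}\cap Q_j,\qquad R_j=R_{j-1}\setminus Q_j .
\]
Since $\mathcal G_{j+1}\subset\mathcal G_j$ and $R_j\subset R_{j-1}$, the numbers $d_j=d(R_{j-1},Q_j)$ are
nonincreasing. The $Q_j$ are distinct: after step $j$ nothing is left in $Q_j$, while $\sigma(E_i)>0$ for every $i$.

\emph{Exhaustion.} Let $R_\infty$ be the final or limiting remainder. We claim that
$\sigma(R_\infty\cap Q')<M\ell(Q')^n$ for all dyadic $Q'$ with $\ell(Q')\le g$. This is clear if the process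
stops. If it does not, then $d_j\to0$, because $d_j\le d(K,Q_j)$ and the $Q_j$ are distinct; but a cube $Q'$ violating
the claim would belong to every $\mathcal G_j$, so that $d_j\ge d(R_\infty,Q')\ge M\ell(Q')>0$ for all $j$, a
contradiction. Every open set is a countable disjoint union of dyadic cubes of side at most $g$, so
$\sigma|_{R_\infty}\le M|\cdot|$ on open sets and hence on Borel sets. As $|K|=0$, we conclude that
$\sigma(R_\infty)=0$. This is where the singularity of $\mu$ is used.

\emph{(S1), (S2), (S5).} (S1) holds by construction. It gives $d_j\ge M\ell_j$. For (S2) let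
$Q'\subset Q_j$ be dyadic. If $Q'\in\mathcal G_j$, the maximality of $Q_j$ gives the bound. If not,
\[
\sigma(E_j\cap Q')<M\ell(Q')^n\le M\ell_j\,\ell(Q')^{n-1}\le d_j\,\ell(Q')^{n-1}.
\]
For (S5), if $i<j$ and $Q'\subset Q_i\cap Q_j$, then $E_j\cap Q_i=\emptyset$, hence
$E_j\cap Q'=\emptyset$.

\emph{(S3), (S4).} If $Q_j\subsetneq Q_i$, then $j<i$, since for $i<j$ the set $E_j\subset Q_j\subset Q_i$ would be
empty. Hence
\begin{equation}\label{order}
Q_j\subsetneq Q_i\ \Longrightarrow\ d_j\ge d_i :
\end{equation}
smaller cubes inside $Q_i$ are at least as dense. Call $i$ \emph{bad} if (S4), with the sum taken over the whole sequence, fails for $i$. For bad $i$, multiply the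
reversed inequality by $d_i/\ell_i$ and use \eqref{order}:
\[
\sigma(E_i)=d_i\ell_i^{n-1}<\sum_{\substack{Q_j\subsetneq Q_i\\ \ell_j\le2^{-h}\ell_i}}d_i\,\frac{\ell_j^n}{\ell_i}
\le\sum_{\substack{Q_j\subsetneq Q_i\\ \ell_j\le2^{-h}\ell_i}}\sigma(E_j)\,\frac{\ell_j}{\ell_i}.
\]
The cubes $Q_i$ that contain a fixed $Q_j$ have distinct sides. Summing over all bad $i$, we find that the total
bad mass is at most $\sum_j\sigma(E_j)\sum_{u\ge h}2^{-u}\le2^{1-h}\sigma(E)$. By exhaustion $\sum_j\sigma(E_j)=\sigma(E)$.
So we may discard the bad indices and keep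
finitely many of the others, losing at most a further $\delta\sigma(E)$. This gives (S3) and (S4);
properties (S1), (S2), (S4) and (S5) pass to subfamilies.
\end{proof}

\begin{remark}\label{whycolor}
Why is the sum in (S4) restricted to much smaller cubes? If one allows all $Q_j\subsetneq Q_i$ but puts
$2^h\ell_i^n$ on the right, the same summation loses only the fraction $2^{-h}$ of the mass. But the lemma will be used
at infinitely many levels with summable losses. This forces $h\to\infty$, and the constant $2^h$ would
be unbounded. Condition (S4) has constant $1$; the price is that cubes whose sides differ by less than a factor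
$2^h$ have to be kept apart by other means.
\end{remark}

\section{The construction}\label{sec:con}

\noindent\textbf{Parameters.} For $k\ge1$ let $h_k=k+4$ and $\delta_k=2^{-k-3}$. Then
\[
2^{1-h_k}+\delta_k=2^{-k-2},\qquad\sum_{k\ge1}2^{-k-2}=\tfrac14,\qquad\prod_{k\ge1}(1-\delta_k)^{-1}\le2 ,
\]
the last because $\prod(1-\delta_k)\ge1-\sum\delta_k=\frac78$.

\medskip
\noindent\textbf{Objects.} $\mathcal E_k$ will be a finite nonempty family of disjoint Borel sets
$E\subset K$ with $\sigma(E)>0$. Each $E$ carries a dyadic cube $Q_E\supset E$ of side $\ell_E$ and a finite family $\mathcal I(E)$ of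
$N_E$ pairwise disjoint closed intervals of length $\ell_E$ in $[0,1]$. Put
\[
d_E=\frac{\sigma(E)}{\ell_E^{n-1}},\qquad w_E=\frac{\sigma(E)}{N_E},\qquad
m_E=\frac{w_E}{\ell_E^n}=\frac{d_E}{N_E\,\ell_E}.
\]
Here $w_E$ is the mass to be placed in a box $E\times I$, $I\in\mathcal I(E)$, before later losses, and balance
means that $m_E$ is nearly constant. Start with $\mathcal E_0=\{K\}$, $Q_K=Q_0$,
$\mathcal I(K)=\{[0,1]\}$, and let $m_0=m_K=\sigma(K)$.

\medskip
\noindent\textbf{Choosing the children.} Given $\mathcal E_{k-1}$, use \eqref{small} to choose a power of two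
$g_k<\min_{E\in\mathcal E_{k-1}}\ell_E$ such that
\begin{equation}\label{thin}
\sigma(E\cap Q')\le\frac{d_E}{2h_k}\,\ell(Q')^{n-1}\quad\text{for all }E\in\mathcal E_{k-1}\text{ and dyadic }Q'
\text{ with }\ell(Q')\le g_k .
\end{equation}
As in the model, this smallness at scale $g_k$ will make the density of $\nu$ small there; it also leaves
room for $h_k$ slots. Apply Lemma~\ref{sel} to each $E\in\mathcal E_{k-1}$ with
\[
g=g_k,\quad h=h_k,\quad\delta=\delta_k,\quad M=\frac{d_E}{g_k\delta_k}.
\]
The resulting sets, with their cubes, are the \emph{children} $E'$ of $E$; they are disjoint and their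
cubes $Q_{E'}$ are distinct. $\mathcal E_k$ is the set of all children of all $E\in\mathcal E_{k-1}$, nonempty by (S3).

\medskip
\noindent\textbf{How many intervals?} Let $E'$ be a child of $E$, $\ell'=\ell_{E'}$ and
$\rho=d_{E'}/d_E$. If $E'$ receives $b$ intervals of length $\ell'$ in each stretch of length $g_k$ of each
interval of $\mathcal I(E)$, then $N_{E'}=N_E(\ell_E/g_k)\,b$ and
\[
m_{E'}=\frac{\rho\,d_E}{N_{E'}\ell'}=\frac{\rho g_k}{\ell'b}\,m_E .
\]
Balance therefore asks for $b=\rho g_k/\ell'$, and we take
\[
b_{E'}=\lfloor\rho g_k/\ell'\rfloor .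
\]
By \eqref{thin} with $Q'=Q_{E'}$ we have $\rho\le1/(2h_k)$. By (S1), $d_{E'}\ge M\ell'$, that is
$\rho g_k/\ell'\ge1/\delta_k\ge16$; in particular $\ell'<g_k$. Since $\lfloor y\rfloor\ge y-1\ge(1-\delta_k)y$ for $y\ge1/\delta_k$,
\begin{equation}\label{b}
b_{E'}\ge16,\qquad(1-\delta_k)\frac{\rho g_k}{\ell'}\le b_{E'}\le\frac{\rho g_k}{\ell'},\qquad
m_E\le m_{E'}\le\frac{m_E}{1-\delta_k},
\end{equation}
and hence
\begin{equation}\label{bal}
m_0\le m_E\le2m_0\qquad\text{for all $E$ in all }\mathcal E_k .
\end{equation}

\medskip
\noindent\textbf{Where do they go?} See Figure~\ref{fig}. Divide each $I\in\mathcal I(E)$ into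
$\ell_E/g_k\in\mathbb N$ closed \emph{cells} of length $g_k$ and each cell into $h_k$ closed \emph{slots} of
length $g_k/h_k$, with \emph{colors} $0,\dots,h_k-1$. If $\ell'=2^{-u}$, the color of $E'$ is $u\bmod h_k$.
In every cell of every $I\in\mathcal I(E)$, divide the slot that has the color of $E'$ into $b_{E'}$ equal \emph{parts} of length
\[
p_{E'}=\frac{g_k}{h_kb_{E'}},
\]
and take the closed initial subinterval of length $\ell'$ of each part. These intervals form $\mathcal I(E')$.
They fit and are pairwise disjoint, because $b_{E'}\ell'\le\rho g_k\le g_k/(2h_k)$ gives $p_{E'}\ge2\ell'$.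
Two children of $E$ with the same color use the same slots; children of different colors never share one. So within
a slot, two children have equal sides, or sides that differ by a factor at least $2^{h_k}$, which is what (S4) needs.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0)--(12,0);
\foreach \x in {0,3,6,9,12} \draw (\x,-0.12)--(\x,0.12);
\node[above] at (6,0.1) {\small an interval $I$ of $E$, divided into cells of length $g_k$};
\draw[dashed] (3,-0.12)--(0,-1.5);
\draw[dashed] (6,-0.12)--(12,-1.5);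
\draw (0,-1.6)--(12,-1.6);
\foreach \x in {0,2.4,4.8,7.2,9.6,12} \draw (\x,-1.72)--(\x,-1.48);
\foreach \c/\x in {0/1.2,1/3.6,2/6,3/8.4,4/10.8} \node[above] at (\x,-1.6) {\small color \c};
\draw[dashed] (4.8,-1.72)--(0,-3.1);
\draw[dashed] (7.2,-1.72)--(12,-3.1);
\draw (0,-3.2)--(12,-3.2);
\foreach \x in {0,2,4,6,8,10,12} \draw (\x,-3.32)--(\x,-3.08);
\foreach \x in {0,2,4,6,8,10} \draw[line width=3pt] (\x,-3.2)--(\x+0.6,-3.2);
\node[below] at (6,-3.35) {\small one slot, divided into parts; the intervals of a child $E'$ of this color are thick};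
\end{tikzpicture}
\caption{Placing the fiber intervals of a child $E'$ of $E$ (schematic; the numbers of cells, slots and parts are not to scale). Each interval of $E$ is cut into cells (top), and each cell
into slots of different colors (middle; five colors drawn). The child uses only the slots of its own color, where its
intervals are equally spaced (bottom).}
\label{fig}
\end{figure}

\medskip
By construction
\begin{equation}\label{N}
N_{E'}=N_E\,\frac{\ell_E}{g_k}\,b_{E'},\qquad g_{k+1}<\ell_{E'}<g_k\quad(E'\in\mathcal E_k,\ k\ge1),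
\end{equation}
and in particular $g_k\downarrow0$.

\medskip
\noindent\textbf{The base set.} Let $K_k=\bigcup_{E\in\mathcal E_k}E$ and $K_\infty=\bigcap_kK_k$. For
$E\in\mathcal E_k$ and $j\ge k$, the set $E\cap K_j$ is the union of the descendants of $E$ in $\mathcal E_j$, each
of which loses at most the fraction $2^{-j-3}$ of its mass in step $j+1$, by (S3). So
$\sigma((E\cap K_j)\setminus K_{j+1})\le2^{-j-3}\sigma(E)$, and summing over $j\ge k$,
\begin{equation}\label{keep}
\sigma(E\cap K_\infty)\ge\tfrac12\,\sigma(E)\qquad(E\in\mathcal E_k,\ k\ge0).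
\end{equation}

\noindent\textbf{The fibers.} For $x\in K_\infty$ let $E_k(x)$ be the element of $\mathcal E_k$ that contains
$x$; $E_{k+1}(x)$ is a child of $E_k(x)$. Every interval of $\mathcal I(E_{k+1}(x))$ lies in one of
$\mathcal I(E_k(x))$, and each interval of the latter family contains the same number, at least $16$, of
intervals of the former. The lengths tend to $0$. Hence there is a unique probability measure $q_x$ on $[0,1]$ with
\[
q_x(I)=\frac1{N_{E_k(x)}}\qquad\text{for all }I\in\mathcal I(E_k(x)),\ k\ge0 .
\]
It is carried by $C_x=\bigcap_k\bigcup\mathcal I(E_k(x))$. It is non-atomic, because each point lies in at most one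
interval of each level and $N_{E_k(x)}\to\infty$. For a closed interval $J$,
\[
q_x(J)=\lim_{k\to\infty}\frac{\#\{I\in\mathcal I(E_k(x)):I\cap J\ne\emptyset\}}{N_{E_k(x)}},
\]
since the intervals counted carry all of $q_x|_J$ and lie in the closed $\ell_{E_k(x)}$-neighborhood of $J$. The quotient
is constant in $x$ on each of the finitely many sets $E\cap K_\infty$, $E\in\mathcal E_k$. So $x\mapsto q_x(J)$ is Borel,
and by a monotone class argument $x\mapsto q_x(S_x)$ is Borel for every Borel $S\subset\mathbb R^{n+1}$. Define
\[
A=\bigcap_k\ \bigcup_{E\in\mathcal E_k}\ \bigcup_{I\in\mathcal I(E)}E\times I=\{(x,t):x\in K_\infty,\ t\in C_x\},\qquad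
\nu(S)=\int_{K_\infty}q_x(S_x)\,d\sigma(x).
\]
$A$ is Borel, $\nu(\mathbb R^{n+1}\setminus A)=0$ and $\pi_*\nu=\mu|_{K_\infty}$. Finally, if
$E\in\mathcal E_{k-1}$, $x\in E\cap K_\infty$ and $c$ is a cell of some $I\in\mathcal I(E)$, then $c$ contains $b_{E'}$ intervals of
$\mathcal I(E')$ with $E'=E_k(x)$, and any other interval of $\mathcal I(E')$ meets $c$ at most in an endpoint of $c$. As $q_x$ has no atoms, \eqref{N} gives
\begin{equation}\label{cell}
q_x(c)=\frac{b_{E'}}{N_{E'}}=\frac{g_k}{N_E\,\ell_E},
\end{equation}
whichever child of $E$ contains $x$.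

\section{Density estimates and conclusion}\label{sec:dens}

The next proposition is the analogue of \eqref{V}.

\begin{proposition}\label{est}
For every dyadic cube $Q'$ of side $s\le g_1$ and every closed interval $J$ of length $s$,
\[
\nu(Q'\times J)\le33\,m_0\,s^n .
\]
If $s=g_k$ for some $k\ge1$, then $\nu(Q'\times J)\le3m_0h_k^{-1}s^n$.
\end{proposition}

\begin{proof}
Let $k\ge1$ be such that $g_{k+1}<s\le g_k$.

\emph{Only one $E\in\mathcal E_{k-1}$ matters.} For $1\le j\le k-1$, members of $\mathcal E_j$ have side greater than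
$g_{j+1}\ge g_k\ge s$, so if such a member meets $Q'$, its cube contains $Q'$. By induction on $j$, starting from
$\mathcal E_0=\{K\}$, at most one member of $\mathcal E_j$ meets $Q'$: it must be a child of the unique member of $\mathcal E_{j-1}$
that meets $Q'$, and (S5) applies to these children. If no
$E\in\mathcal E_{k-1}$ meets $Q'$, then $\nu(Q'\times J)=0$. Otherwise let $E$ be the one that does; then
$\nu(Q'\times J)=\nu((E\cap Q')\times J)$.

\emph{(A) $g_k/h_k<s\le g_k$.} By the counting rule $J$ meets at most $3$ cells of intervals in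
$\mathcal I(E)$. By \eqref{cell}, \eqref{thin} and \eqref{bal},
\[
\nu(Q'\times J)\le\frac{3g_k}{N_E\ell_E}\,\sigma(E\cap Q')\le\frac{3g_k}{N_E\ell_E}\cdot\frac{d_E}{2h_k}\,s^{n-1}
=\frac{3g_k}{2h_k}\,m_E\,s^{n-1}\le\frac{3m_0g_k}{h_k}\,s^{n-1}.
\]
The last bound is at most $3m_0s^n$, and for $s=g_k$ it equals $3m_0h_k^{-1}s^n$.

\emph{(B) $g_{k+1}<s\le g_k/h_k$.} Now $J$ can be shorter than a slot, and the children of $E$ have to be
considered separately; they cover $E\cap K_\infty$, so $\nu(Q'\times J)$ is the sum of their contributions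
$\nu((E'\cap Q')\times J)$. Let $\mathcal S$ be the set of children $E'$ of $E$ that meet $Q'$ and have
$\ell_{E'}<s$; then $E'\subset Q_{E'}\subset Q'$. A child $E^*$ of $E$ with $\ell_{E^*}\ge s$ that meets $Q'$
satisfies $Q'\subset Q_{E^*}$, and by (S5) there is at most one.

\emph{The small children.} $J$ meets at most $3$ slots of intervals in $\mathcal I(E)$, and every interval of a child
lies in one slot, of the color of that child. If $E'\in\mathcal S$ has color $c$, then in a slot of color $c$ the interval $J$ meets at most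
$s/p_{E'}+2$ parts of $E'$, hence at most that many intervals of $\mathcal I(E')$, each of $q_x$-mass $1/N_{E'}$ for
$x\in E'\cap K_\infty$. As $\sigma(E'\cap K_\infty)/N_{E'}\le w_{E'}$, the contribution of $\mathcal S$ to
$\nu(Q'\times J)$ is at most
\begin{equation}\label{smallch}
3\,\max_c\sum_{\substack{E'\in\mathcal S\\ \text{of color }c}}\Bigl(\frac s{p_{E'}}+2\Bigr)w_{E'} .
\end{equation}
For the first term, by \eqref{N},
\[
\frac{w_{E'}}{p_{E'}}=\frac{\sigma(E')}{N_{E'}}\cdot\frac{h_kb_{E'}}{g_k}=\frac{h_k\,\sigma(E')}{N_E\,\ell_E},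
\]
so, since the $E'\in\mathcal S$ are disjoint subsets of $E\cap Q'$, \eqref{thin} and \eqref{bal} give
\[
\sum_{E'\in\mathcal S}\frac{w_{E'}}{p_{E'}}\le\frac{h_k\,\sigma(E\cap Q')}{N_E\,\ell_E}\le\tfrac12\,m_E\,s^{n-1}\le m_0\,s^{n-1}.
\]
Thus the factor $h_k$ lost by confining $E'$ to one slot out of $h_k$ is returned by \eqref{thin}.
The second term is where masses could pile up. We have $w_{E'}=m_{E'}\ell_{E'}^n\le2m_0\ell_{E'}^n$. Among
the cubes $Q_{E'}$ with $E'\in\mathcal S$ of color $c$, the maximal ones are disjoint subcubes of $Q'$, so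
their $\ell_{E'}^n$ add up to at most $s^n$. Each non-maximal one is strictly contained in a maximal one of
the same color, so its side is at most $2^{-h_k}$ times the side of the latter. By (S4), applied to each maximal cube, the
non-maximal ones add at most another $s^n$. Hence
\[
\sum_{\substack{E'\in\mathcal S\\ \text{of color }c}}2w_{E'}\le4m_0\sum_{\substack{E'\in\mathcal S\\ \text{of color }c}}\ell_{E'}^n\le8m_0s^n ,
\]
and \eqref{smallch} is at most $3(1+8)m_0s^n=27m_0s^n$.

\emph{The large child $E^*$, if it exists.} The intervals of $\mathcal I(E^*)$ are divided into cells of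
length $g_{k+1}<s$, and $J$ meets at most $3s/g_{k+1}$ of them. By \eqref{cell} with $k+1$ in place of $k$,
by (S2), and by \eqref{bal},
\[
\nu((E^*\cap Q')\times J)\le\frac{3s}{g_{k+1}}\cdot\frac{g_{k+1}}{N_{E^*}\ell_{E^*}}\,\sigma(E^*\cap Q')
\le\frac{3s\,d_{E^*}\,s^{n-1}}{N_{E^*}\ell_{E^*}}=3m_{E^*}s^n\le6m_0s^n .
\]
The total is at most $33m_0s^n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{local} in Case II]
\emph{Upper bounds.} Let $0<r\le g_1$ and let $s$ be the power of two with $r\le s<2r$. Then $s\le g_1$, because $g_1$ is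
a power of two; and $s=g_k$ if $r=g_k$. A closed interval of length $2r\le2s$ meets at most three half-open dyadic
intervals of length $s$ and is covered by two closed intervals of length $s$, so $B(z,r)$ is covered by
$2\cdot3^n$ sets $Q'\times J$ as in Proposition~\ref{est}. With $C_1=2\cdot3^n\cdot33\cdot2^n m_0$,
\begin{equation}\label{up}
\nu(B(z,r))\le C_1r^n\quad(0<r\le g_1),\qquad\nu(B(z,g_k))\le C_1h_k^{-1}g_k^n\quad(k\ge1)
\end{equation}
for all $z\in\mathbb R^{n+1}$.

\emph{Lower bound.} Let $z=(x,t)\in A$, $E=E_k(x)$ and $t\in I\in\mathcal I(E)$. Then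
$E\times I\subset B(z,\sqrt{n+1}\,\ell_E)$, and by \eqref{keep} and \eqref{bal}
\[
\nu(E\times I)=\frac{\sigma(E\cap K_\infty)}{N_E}\ge\tfrac12w_E\ge\tfrac12m_0\,\ell_E^n .
\]
As $\ell_{E_k(x)}\to0$, we get $\limsup_{r\downarrow0}\nu(B(z,r))/r^n\ge\frac12m_0(n+1)^{-n/2}>0$ on $A$.

\emph{Conclusion.} By Fact~\ref{F1} there is $\Lambda\ge1$ with
$\Lambda^{-1}\nu(S)\le\mathcal H^n(S)\le\Lambda\nu(S)$ for all Borel $S\subset A$. With \eqref{up},
$\mathcal H^n(A\cap B(z,g_k))\le\Lambda C_1h_k^{-1}g_k^n$, where $h_k\to\infty$ and $g_k\to0$. So $A$ has lower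
$n$-density $0$ at each of its points, and it is purely $n$-unrectifiable by Lemma~\ref{F4}. Put
$G'=K_\infty$; by \eqref{keep}, $\mu(G')\ge\frac12\mu(K)>0$. Lemma~\ref{adj} gives a Borel set
$A'\subset G'\times\mathbb R$ that represents $\mu|_{G'}$ and lies in finitely many vertical translates of $A$, so it is
purely $n$-unrectifiable.
\end{proof}

Proposition~\ref{local} is now proved in both cases, and with it Theorem~\ref{main}.

\begin{remark}\label{auto}
Case II did not use that $\mu$ vanishes on rectifiable sets. Indeed, if $\Theta^*=0$ on a Borel set $G$, then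
Fact~\ref{F1} gives $\mu(G\cap F)\le Cb\,\mathcal H^{n-1}(F)$ for every $b>0$ and every Borel $F$, so
$\mu(G\cap F)=0$ whenever $F$ is $\sigma$-finite for $\mathcal H^{n-1}$. Thus $\mu|_G$ is automatically purely
$(n-1)$-unrectifiable. Once $\mu\ll\mathcal H^{n-1}$ is known, so that $\Theta^*<\infty$ $\mu$-a.e., the hypothesis is a restriction
only where $0<\Theta^*<\infty$.
\end{remark}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{class}]
Fix a Borel set $N$ with $|N|=0$, $\mu_s=\mu|_N$ and $\mu_a=\mu|_{\mathbb R^n\setminus N}$.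

\emph{Necessity.} Let $A$ represent $\mu$. Since $\mu_s\le\mu$, Proposition~\ref{nec} gives $\mu_s\ll\mathcal H^{n-1}$, and
if $A$ is purely $n$-unrectifiable it gives that $\mu_s$ is purely $(n-1)$-unrectifiable.

For the condition on $f$, let $S\subset\{f<1\}\setminus N$ be a bounded Borel set. The set $\pi(A)\cap S$ is analytic,
hence Lebesgue measurable, so there are Borel sets $T\subset\pi(A)\cap S$ and $Z\subset S$ with $|Z|=0$ and
$(\pi(A)\cap S)\setminus T\subset Z$. Then $\mu(Z)=\mu_a(Z)=0$, as $Z\cap N=\emptyset$. Also $\mu(S\setminus(T\cup Z))=0$, since this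
set misses $\pi(A)$. So $\mu_a(S)=\mu_a(T)$. Because $\pi$ is $1$-Lipschitz and maps
$A\cap(T\times\mathbb R)$ onto $T$,
\[
\int_Tf\,d\mathcal H^n=\mu(T)=\mathcal H^n(A\cap(T\times\mathbb R))\ge\mathcal H^n(T).
\]
As $f<1$ on $T$ and $\mathcal H^n(T)<\infty$, this forces $\mathcal H^n(T)=0$. Hence $\mu_a(S)=0$, and so $f\ge1$
$\mu_a$-a.e.

\emph{Sufficiency.} It suffices to represent $\mu_s$ by a set $A_s\subset N\times\mathbb R$ and $\mu_a$ by a
set $A_a\subset(\mathbb R^n\setminus N)\times\mathbb R$; then $A_s\cup A_a$ represents $\mu$. Recall that countable unions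
preserve pure $n$-unrectifiability.

\emph{The part $\mu_a$.} By $\sigma$-finiteness $f<\infty$ a.e. For $i\ge1$ let
$P_i=\{i\le f<i+1\}\setminus N$; these sets carry $\mu_a$, because $f\ge1$ $\mu_a$-a.e. The measure $\mu_a|_{P_i}$ is locally finite, and since
$\mathcal H^n(B(x,r))=(2r)^n$, Lebesgue's differentiation theorem gives
$\lim_{r\downarrow0}\mu_a(P_i\cap B(x,r))/(2r)^n=f(x)\ge1$ for $\mu_a$-a.e.\ $x\in P_i$. By
Theorem~\ref{ac} a purely $n$-unrectifiable Borel set $A_i$ represents $\mu_a|_{P_i}$. Put
$A_a=\bigcup_i\bigl(A_i\cap(P_i\times\mathbb R)\bigr)$.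

\emph{The part $\mu_s$.} Partition $N$ into countably many Borel sets $P_i$ with $\mu_s(P_i)<\infty$. It
suffices to represent each finite singular measure $\mu_s|_{P_i}$ by a set $A_i$, purely $n$-unrectifiable in (2), and to take
$A_s=\bigcup_i\bigl(A_i\cap(P_i\times\mathbb R)\bigr)$. In (2) this is Theorem~\ref{main}. In (1), run the proof of
sufficiency in Theorem~\ref{main} for $\mu_s|_{P_i}$, dropping ``purely $n$-unrectifiable'' from
the class $\mathcal D$ and from the local claim. The hypothesis that $\mu$ vanishes on rectifiable sets was used in two places only. The first is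
to obtain $\mu\ll\mathcal H^{n-1}$, which gives $\Theta^*<\infty$ $\mu$-a.e.; this is now assumed. The second is
to show, in Case I, that $G'\times[0,1]$ is purely $n$-unrectifiable, which is no longer required. The density
bounds in Case I, Lemma~\ref{adj}, and all of Case II do not use it.
\end{proof}

\begin{thebibliography}{9}

\bibitem{P}
\emph{Which Measures Are Projections Of Purely Unrectifiable One-Dimensional Hausdorff Measures},\\
\texttt{https://www.ams.org/journals/proc/2009-137-01/}\\
\texttt{S0002-9939-08-09660-3/S0002-9939-08-09660-3.pdf}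

\bibitem{M}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\bibitem{F}
Federer, 3.2.29.

\end{thebibliography}

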